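# Finitely generated OI-modules whose projective dimension and regularity oscillate

## 1. The theorem, and what its words mean

Throughout, $K$ is a field, $c\ge 1$ is an integer, and
$$\mathbf P_n=K[x_{i,j}:1\le i\le c,\ 1\le j\le n]$$
is the standard graded polynomial ring in $cn$ variables.

**Theorem 1.** For every field $K$ and every $c\ge 1$ there is a finitely generated graded OI-module $\mathbf M$ over $\mathbf P$, generated in width $1$, such that for all $n\ge 1$
$$\operatorname{pd}_{\mathbf P_n}\mathbf M_n=\begin{cases}cn-1,& n\text{ even}\\ cn,& n\text{ odd}\end{cases}\qquad\qquad \operatorname{reg}\mathbf M_n=\begin{cases}0,& n\text{ even}\\ 1,& n\text{ odd.}\end{cases}$$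
Neither function agrees with an integer affine function $an+b$ for all $n\gg 0$.

**The category and the algebra.** Let $\mathrm{OI}$ be the category whose objects are the sets $[n]=\{1,\dots,n\}$, $n\in\mathbb N$, with $[0]=\emptyset$, and whose morphisms are the strictly increasing maps $\varepsilon:[m]\to[n]$. Such a map induces the $K$-algebra map $\mathbf P(\varepsilon):\mathbf P_m\to\mathbf P_n$, $x_{i,j}\mapsto x_{i,\varepsilon(j)}$. We call $n$ the width. In the usual notation $\mathbf P=(\mathbf X^{\mathrm{OI},1})^{\otimes c}$. Think of the variables as a $c\times n$ array in which $\varepsilon$ moves columns and keeps their order.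

**OI-modules.** A graded OI-module $\mathbf M$ over $\mathbf P$ is a functor from $\mathrm{OI}$ to graded $K$-vector spaces such that each $\mathbf M_n=\mathbf M([n])$ is a graded $\mathbf P_n$-module and, for every $\varepsilon:[m]\to[n]$, the degree-preserving map $\mathbf M(\varepsilon)$ satisfies
$$\mathbf M(\varepsilon)(p\cdot u)=\mathbf P(\varepsilon)(p)\cdot\mathbf M(\varepsilon)(u)\qquad(p\in\mathbf P_m,\ u\in\mathbf M_m).$$
It is finitely generated if there are finitely many $u_k\in\mathbf M_{n_k}$ such that, for every $n$, the elements $\mathbf M(\varepsilon)(u_k)$ with $\varepsilon:[n_k]\to[n]$ generate $\mathbf M_n$ over $\mathbf P_n$.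

For example, let $\mathbf F_n=\bigoplus_{i=1}^n\mathbf P_ne_i$ with $\mathbf F(\varepsilon)(e_i)=e_{\varepsilon(i)}$, extended by $\mathbf P(\varepsilon)$. It is generated by the single element $e_1\in\mathbf F_1$, because $e_i$ is the image of $e_1$ under $1\mapsto i$. As a non-example, let $\mathbf M_n=K$ for all $n$, with all variables acting as $0$ and $\mathbf M(\varepsilon)=0$ for each $\varepsilon$ that is not an identity. This is a functor, since a strictly increasing map that is not an identity goes to a strictly larger width, so composites of such maps are again not identities. It is not finitely generated: given finitely many elements, nothing from them reaches a width above all the $n_k$.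

**The conjecture that the theorem refutes.** The problem is taken from "MFO-RIMS Tandem Workshop: Symmetries on Polynomial", https://ems.press/content/serial-article-files/46923?nt=1. It is known that if $\mathbf M$ is finitely generated with $\mathbf M_n\ne 0$ for $n\gg0$, then the Krull dimension of $\mathbf M_n$ grows eventually linearly in $n$. The conjecture says that homological invariants do the same: for every such $\mathbf M$ there are integers $a,b,a',b'$ with $\operatorname{pd}_{\mathbf P_n}\mathbf M_n=an+b$ and $\operatorname{reg}\mathbf M_n=a'n+b'$ for all $n\gg0$. Here the number of variables grows linearly, and finite generation says that the same finite amount of data governs all widths.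

Theorem 1 refutes both halves, for every $K$ and $c$. If $\operatorname{pd}\mathbf M_n$ were affine for $n\gg0$, its consecutive differences would be constant. In Theorem 1 they alternate between $c+1$ (from even to odd $n$) and $c-1$ (from odd to even $n$). The differences of $\operatorname{reg}\mathbf M_n$ alternate between $+1$ and $-1$.

Sections 2 to 5 prove Theorem 1. Section 6 gives a version for cyclic modules $\mathbf P/\mathbf I$ with $c\ge3$ (Theorem 3). Sections 7 to 12 show that the set of widths at which the invariants drop can be prescribed by a counter machine (Theorem 4), so that the invariants need not even be eventually quasi-polynomial (Corollary 5).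

## 2. Projective dimension and regularity through local cohomology

Let $\mathfrak m=\mathfrak m_n$ be the graded maximal ideal of $\mathbf P_n$, let $N\neq0$ be a finitely generated graded $\mathbf P_n$-module, and let $t_i(N)$ be the largest shift $b$ of a summand $\mathbf P_n(-b)$ in homological degree $i$ of the minimal graded free resolution of $N$. Then $\operatorname{pd}N$ is the length of that resolution and $\operatorname{reg}N=\max_i\{t_i(N)-i\}$.

The module $H^0_{\mathfrak m}(N)$ consists of the elements killed by a power of $\mathfrak m$, and the $H^i_{\mathfrak m}$ are its right derived functors. Put $a_i(N)=\max\{e:H^i_{\mathfrak m}(N)_e\ne0\}$, with $\max\emptyset=-\infty$. We use the following textbook facts.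

1. Short exact sequences give long exact sequences of the $H^i_{\mathfrak m}$, and $H^i_{\mathfrak m}$ commutes with direct sums.
2. If $N$ is killed by a power of $\mathfrak m$, then $H^0_{\mathfrak m}(N)=N$ and $H^i_{\mathfrak m}(N)=0$ for $i\ge 1$.
3. $H^i_{\mathfrak m}$ depends on the ideal only up to radical, and if $N$ is a module over a $\mathbf P_n$-algebra $R$, then $H^i_{\mathfrak m}(N)=H^i_{\mathfrak mR}(N)$.
4. $\operatorname{depth}N=\min\{i:H^i_{\mathfrak m}(N)\neq0\}$, and $\operatorname{pd}N=cn-\operatorname{depth}N$ (Auslander–Buchsbaum).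
5. $\operatorname{reg}N=\max_i\{a_i(N)+i\}$ (Eisenbud–Goto).

One computation will be used repeatedly. Let $K[x_k]$ be the $\mathbf P_n$-module on which all variables except $x_k$ act by $0$. By fact 3 its local cohomology can be computed over the ring $K[x_k]$ from the complex $K[x_k]\to K[x_k,x_k^{-1}]$. So only $H^1_{\mathfrak m}$ is nonzero, and it equals $x_k^{-1}K[x_k^{-1}]$, with top degree $-1$.

## 3. The module in widths 1, 2 and 3

Write $x_k:=x_{1,k}$. In the modules of this section, the variables $x_{i,k}$ with $i\ge 2$ act by zero. The module of Theorem 1 has a $K$-basis in width $n$ consisting of elements $e_1,\dots,e_n$ of degree $0$ and $x_j^rf_j$ ($1\le j\le n$, $r\ge0$), where $\deg f_j=1$. The element $f_j$ is killed by $x_k$ for $k\ne j$, and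
$$x_je_i=\begin{cases}f_j,&j<i\\ -f_j,&j>i\\ 0,&j=i.\end{cases}\tag{1}$$

*Width 1.* Here $x_1e_1=0$, so $\mathbf M_1=Ke_1\oplus K[x_1]f_1$. The summand $Ke_1$ has depth $0$, so $\operatorname{pd}\mathbf M_1=c$. By the computation in Section 2, $K[x_1]f_1$ has regularity $1$ since $\deg f_1=1$. The summand $Ke_1$ has regularity $0$, so $\operatorname{reg}\mathbf M_1=1$.

*Width 2.* Here $x_1e_1=0$, $x_2e_1=-f_2$, $x_1e_2=f_1$, $x_2e_2=0$. Hence $\mathbf M_2=K[x_2]e_1\oplus K[x_1]e_2$, a direct sum of two modules generated in degree $0$, each of depth $1$ and regularity $0$. So $\operatorname{pd}\mathbf M_2=2c-1$ and $\operatorname{reg}\mathbf M_2=0$.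

*Width 3.* Consider $w=e_1-e_2+e_3$. By (1), $x_1w=(-1+1)f_1=0$, $x_2w=(-1+1)f_2=0$ and $x_3w=(-1+1)f_3=0$. So $w$ is killed by $\mathfrak m$, the depth is $0$, and $\operatorname{pd}\mathbf M_3=3c$.

**Why torsion does not propagate.** Someone who tries to prove the conjecture would look at the torsion $H^0_{\mathfrak m}(\mathbf M_n)$, since it decides whether $\operatorname{pd}\mathbf M_n=cn$, and would hope that these subspaces form an OI-submodule. For a module with injective maps $\mathbf M(\varepsilon)$, such as this one, that would settle the case of depth $0$: nonzero torsion in one width would be carried into every larger width. The hope fails at the first step. The element $e_1\in\mathbf M_1$ is killed by $x_1$. The map $1\mapsto 1$ from $[1]$ to $[2]$ carries it to $e_1\in\mathbf M_2$, where a new variable acts: $x_2^re_1=-x_2^{r-1}f_2\neq0$ for all $r\ge1$. Compatibility with $\mathbf P(\varepsilon)$ controls only the variables in the image of $\varepsilon$; the others are free to destroy torsion. The counterexample exploits this freedom.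

## 4. Modules built from a matrix

We now isolate a class of modules for which depth and regularity are read off from the kernel and cokernel of a matrix.

**Definition.** Let $n\ge 1$, let $V\ne\emptyset$ be a finite set with a map $\tau:V\to[n]$, let $A$ be a finite-dimensional $K$-space and $S:A\to K^V$ a linear map. Put
$$M(S)=A\oplus\bigoplus_{v\in V}K[x_{\tau(v)}]f_v,\qquad \deg A=0,\quad\deg f_v=1,$$
with action
$$x_k\cdot(pf_v)=\delta_{k,\tau(v)}\,x_kp\,f_v,\qquad x_k\cdot a=\sum_{\tau(v)=k}S(a)_vf_v,\qquad x_{i,k}\cdot{}=0\ \ (i\ge2).$$

The operators commute: on the $f$-part this is clear, and for $a\in A$ and $l\neq k$ we have $x_lx_ka=\sum_{\tau(v)=k}S(a)_v\,x_lf_v=0$, and likewise $x_kx_la=0$. So $M(S)$ is a graded $\mathbf P_n$-module. It is generated by $A$ and the $f_v$, and it is nonzero because $V\neq\emptyset$.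

The module of Section 3 is the case $V=[n]$, $\tau=\mathrm{id}$, $A=K^n$ with basis $e_1,\dots,e_n$, and $S$ the matrix whose row $j$, column $i$ entry is the coefficient in (1).

**Lemma 2.** $H^0_{\mathfrak m}(M(S))=\ker S$, concentrated in degree $0$. Moreover $H^1_{\mathfrak m}(M(S))\ne0$, with $a_1(M(S))=0$ if $\operatorname{coker}S\neq0$ and $a_1(M(S))=-1$ if $\operatorname{coker}S=0$, and $H^i_{\mathfrak m}(M(S))=0$ for $i\ge2$. Hence
$$\operatorname{pd}M(S)=\begin{cases}cn,&\ker S\ne0\\ cn-1,&\ker S=0\end{cases}\qquad \operatorname{reg}M(S)=\begin{cases}1,&\operatorname{coker}S\ne0\\ 0,&\operatorname{coker}S=0.\end{cases}$$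

*Proof.* **Step 1: compare $M(S)$ with a module whose local cohomology is known.** Let $D=\bigoplus_vK[x_{\tau(v)}]g_v$ with $\deg g_v=0$, where every variable other than $x_{\tau(v)}$ kills $g_v$. Define
$$\pi:M(S)\to D,\qquad \pi(pf_v)=p\,x_{\tau(v)}g_v,\qquad \pi(a)=\sum_vS(a)_vg_v .$$
This preserves degrees. It is linear over $\mathbf P_n$. For $a\in A$,
$$x_k\pi(a)=\sum_{\tau(v)=k}S(a)_v\,x_kg_v=\pi\Big(\sum_{\tau(v)=k}S(a)_vf_v\Big)=\pi(x_ka).$$
On $pf_v$, the variable $x_{\tau(v)}$ multiplies $p$ on both sides. Every other $x_k$, and every $x_{i,k}$ with $i\ge2$, gives $0$ on both sides; the latter also holds on $A$.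

In each degree $e\ge1$ the space $M(S)_e$ has basis $x_{\tau(v)}^{e-1}f_v$, which $\pi$ sends to the basis $x_{\tau(v)}^eg_v$ of $D_e$. So $\pi$ is bijective in degrees $\ge 1$. In degree $0$ it is $S:A\to K^V$. Therefore $\ker\pi=\ker S$ and $\operatorname{coker}\pi=\operatorname{coker}S$, both concentrated in degree $0$ and killed by $\mathfrak m$.

**Step 2: pass from $D$ to $\operatorname{im}\pi$.** By Section 2, $H^i_{\mathfrak m}(D)=0$ for $i\ne1$, and $H^1_{\mathfrak m}(D)=\bigoplus_vx_{\tau(v)}^{-1}K[x_{\tau(v)}^{-1}]g_v$ is nonzero with top degree $-1$. The sequence $0\to\operatorname{im}\pi\to D\to\operatorname{coker}S\to0$ and fact 2 give $H^0_{\mathfrak m}(\operatorname{im}\pi)\subset H^0_{\mathfrak m}(D)=0$, an exact sequence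
$$0\to\operatorname{coker}S\to H^1_{\mathfrak m}(\operatorname{im}\pi)\to H^1_{\mathfrak m}(D)\to0,\tag{2}$$
and $H^i_{\mathfrak m}(\operatorname{im}\pi)=0$ for $i\ge2$, since this module sits between $H^{i-1}_{\mathfrak m}(\operatorname{coker}S)=0$ and $H^i_{\mathfrak m}(D)=0$.

**Step 3: pass from $\operatorname{im}\pi$ to $M(S)$.** The sequence $0\to\ker S\to M(S)\to\operatorname{im}\pi\to0$ gives $H^0_{\mathfrak m}(M(S))=\ker S$, because $H^0_{\mathfrak m}(\operatorname{im}\pi)=0$. It also gives $H^i_{\mathfrak m}(M(S))=H^i_{\mathfrak m}(\operatorname{im}\pi)$ for $i\ge1$, because $H^i_{\mathfrak m}(\ker S)=0$ there. By (2), $H^1_{\mathfrak m}(M(S))$ is nonzero, with top degree $0$ if $\operatorname{coker}S\ne0$ and $-1$ otherwise.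

**Step 4: read off the invariants.** The depth is $0$ if $\ker S\ne0$ and $1$ otherwise, and Auslander–Buchsbaum gives $\operatorname{pd}$. Further $a_0\in\{0,-\infty\}$, and $a_1+1$ is $1$ or $0$ according to whether $\operatorname{coker}S\neq0$ or $\operatorname{coker}S=0$. So $\operatorname{reg}=\max\{a_0,a_1+1\}$ is as stated. $\square$

For a square matrix, $\ker S\ne0$ and $\operatorname{coker}S\neq0$ are the same condition, so both invariants jump together. We need a family of square matrices $S_n$, uniform enough to give an OI-module, such that $S_n$ is singular for infinitely many $n$ and invertible for infinitely many $n$.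

## 5. Order-invariant square matrices and the sign matrix

Let $S_n$ be an $n\times n$ matrix with entries $s_{ji}$ (row $j$, column $i$), and let $e_i\mapsto e_{\varepsilon(i)}$, $f_j\mapsto f_{\varepsilon(j)}$ be the structure maps. Compatibility requires $s_{ji}=s_{\varepsilon(j)\varepsilon(i)}$ for all strictly increasing $\varepsilon$. This holds when $s_{ji}$ depends only on the order relation between $j$ and $i$:
$$s_{ji}=a\ (j<i),\qquad s_{ji}=b\ (j=i),\qquad s_{ji}=a'\ (j>i).$$

**The symmetric choice.** The first thing to try is $a=a'$, which ignores the order. Let $J$ be the all-ones matrix. Then $S_n=(b-a)I+aJ$ and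
$$\det S_n=(b-a)^{n-1}\bigl(b+(n-1)a\bigr).$$
In characteristic $p>0$ this already suffices: for $a=1$, $b=2$ the determinant is $n+1$, which vanishes exactly when $p$ divides $n+1$. In characteristic $0$ it stops working. If $a=b$, then $S_n$ is singular for all $n\ge2$. If $a\neq b$, then $b+(n-1)a$ vanishes for at most one $n$. So the invariants are eventually affine, and the order must be used.

**The general determinant.** For $a\ne a'$ the function $t\mapsto\det(S_n+tJ)$ is affine in $t$, since subtracting the first row from the others leaves $t$ only in the first row. Write it as $f+tg$. At $t=-a$ the matrix is lower triangular with diagonal $b-a$, and at $t=-a'$ it is upper triangular with diagonal $b-a'$. So $f-ag=(b-a)^n$ and $f-a'g=(b-a')^n$, whence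
$$\det S_n=f=\frac{a(b-a')^n-a'(b-a)^n}{a-a'}.$$
To make this vanish periodically we need a ratio of $n$-th powers that oscillates, and $-1$ is a root of unity in every field. With $a=1$, $a'=-1$, $b=0$ the formula reads $\frac{1+(-1)^n}{2}$ when $\operatorname{char}K\ne2$: it is $1$ for even $n$ and $0$ for odd $n$. This is the matrix in (1). In characteristic $2$ the formula does not apply, so the proof below computes the kernel directly, in all characteristics at once.

**Proof of Theorem 1.**

**Step 1: define the OI-module.** Put $s_{ji}=1$ for $j<i$, $s_{ji}=-1$ for $j>i$, $s_{ii}=0$, and for $n\geq 0$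
$$\mathbf M_n=\bigoplus_{i=1}^nKe_i\oplus\bigoplus_{j=1}^nK[x_j]f_j,\qquad x_je_i=s_{ji}f_j,\quad x_kf_j=0\ (k\neq j),$$
with $\deg e_i=0$, $\deg f_j=1$, and $x_{i,j}$ acting by $0$ for $i\ge2$. For $n\ge1$ this is $M(S_n)$ with $V=[n]$, $\tau=\mathrm{id}$, $A=K^n$ and $(S_n\lambda)_j=\sum_is_{ji}\lambda_i$. Also $\mathbf M_0=0$. For $\varepsilon:[m]\to[n]$ let
$$\mathbf M(\varepsilon)(e_i)=e_{\varepsilon(i)},\qquad \mathbf M(\varepsilon)(p(x_j)f_j)=p(x_{\varepsilon(j)})f_{\varepsilon(j)}.$$
This is functorial and preserves degrees.

**Step 2: check compatibility with the action and finite generation.** Since $\varepsilon$ is strictly increasing, $s_{\varepsilon(j)\varepsilon(i)}=s_{ji}$, so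
$$\mathbf M(\varepsilon)(x_je_i)=s_{ji}f_{\varepsilon(j)}=s_{\varepsilon(j)\varepsilon(i)}f_{\varepsilon(j)}=x_{\varepsilon(j)}e_{\varepsilon(i)}.$$
On $p(x_j)f_j$, multiplication by $x_j$ corresponds to multiplication by $x_{\varepsilon(j)}$. For $k\neq j$ we have $\varepsilon(k)\ne\varepsilon(j)$, so $x_kf_j=0$ and $x_{\varepsilon(k)}f_{\varepsilon(j)}=0$ agree. Variables in rows $\ge2$ act by $0$ everywhere. As a $\mathbf P_n$-module, $\mathbf M_n$ is generated by the $e_i$ and $f_j$, which are the images of $e_1,f_1\in\mathbf M_1$ under the maps $[1]\to[n]$. So $\mathbf M$ is generated in width $1$, and $\mathbf M_n\neq0$ for $n\ge1$.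

**Step 3: compute $\ker S_n$.** We have $(S_n\lambda)_j=\sum_{i>j}\lambda_i-\sum_{i<j}\lambda_i$. Passing from $j$ to $j+1$ removes $\lambda_{j+1}$ from the first sum and adds $\lambda_j$ to the second, so
$$(S_n\lambda)_j-(S_n\lambda)_{j+1}=\lambda_j+\lambda_{j+1}.$$
If $\lambda\in\ker S_n$, then $\lambda_{j+1}=-\lambda_j$ for all $j$, so $\lambda_i=(-1)^{i+1}\lambda_1$. Conversely, for such an alternating $\lambda$ all coordinates of $S_n\lambda$ are equal, and their common value is
$$(S_n\lambda)_1=\sum_{i=2}^n\lambda_i=\lambda_1\sum_{i=2}^n(-1)^{i+1}=\begin{cases}-\lambda_1,&n\text{ even}\\0,&n\text{ odd.}\end{cases}$$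
Hence $\ker S_n=0$ for $n$ even and $\dim\ker S_n=1$ for $n$ odd. Since $S_n$ is square, $\operatorname{coker}S_n\ne0$ exactly for $n$ odd.

**Step 4: conclude.** Lemma 2 turns this into the values of $\operatorname{pd}$ and $\operatorname{reg}$ in Theorem 1. That neither function is eventually affine was shown in Section 1 by taking differences. $\blacksquare$

## 6. Cyclic modules: an algebra structure around $\mathbf M$

An OI-ideal $\mathbf I\subset\mathbf P$ is a family of (here, homogeneous) ideals $\mathbf I_n\subset\mathbf P_n$ with $\mathbf P(\varepsilon)(\mathbf I_m)\subset\mathbf I_n$ for all $\varepsilon:[m]\to[n]$. For example, $\mathbf I_n=(x_{1,i}x_{1,j}:1\le i<j\le n)$ is one.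

**Theorem 3.** For every field and every $c\ge3$ there is an OI-ideal $\mathbf I\subset\mathbf P$ such that for $n\ge1$
$$\operatorname{pd}\mathbf P_n/\mathbf I_n=\begin{cases}cn-1,&n\text{ even}\\ cn,&n\text{ odd}\end{cases}\qquad\operatorname{reg}\mathbf P_n/\mathbf I_n=\begin{cases}1,&n\text{ even}\\2,&n\text{ odd.}\end{cases}$$

The differences alternate as before, so the conjecture fails for these cyclic modules as well.

Let $C_n=K[x_1,\dots,x_n]$ and let $\mathbf M$ be the module of Theorem 1. The natural start is the algebra $C_n\oplus\mathbf M_n(-1)$ in which $\mathbf M_n(-1)$ has square zero. The shift puts $e_i$ in degree $1$, so a second row of variables can map to the $e_i$. But $f_j$ then has degree $2$, so no variable can map to it, and it has to be a product of elements of degree $1$. For $n\ge2$ it is one, up to sign, since $x_je_i=\pm f_j$ for $i\neq j$. In width $1$, however, $x_1e_1=0$, and $f_1$ is not reached. We get $f_j$ in every width $n\ge 1$ by adding a third kind of generator $z_j$ with $z_j^2=f_j$.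

*Proof of Theorem 3.*

**Step 1: build the algebra $R_n$.** Let $L_n=\bigoplus_jK[x_j]f_j\subset\mathbf M_n$. Let $Z_n=\bigoplus_jK[x_j]z_j$ with $\deg z_j=1$ and $x_kz_j=0$ for $k\ne j$. Put
$$N_n=\mathbf M_n(-1)\oplus Z_n,\qquad R_n=C_n\oplus N_n,$$
so that in $R_n$ we have $\deg e_i=1$ and $\deg f_j=2$. Define $\beta:N_n\times N_n\to N_n$ to be zero if one argument lies in $\mathbf M_n(-1)$, and
$$\beta(pz_j,qz_k)=\delta_{jk}\,pq\,f_j .$$
This is symmetric and homogeneous. It is $C_n$-bilinear: $C_n$ acts on both $Z_n$ and $L_n$ through $C_n\to\prod_jK[x_j]$, and $\beta$ is componentwise multiplication. Define the product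
$$(a,\nu)(a',\nu')=\bigl(aa',\ a\nu'+a'\nu+\beta(\nu,\nu')\bigr).$$
It is commutative. The values of $\beta$ lie in $L_n\subset\mathbf M_n(-1)$, where $\beta$ vanishes, so $\beta(\beta(\cdot,\cdot),\cdot)=0$. Hence the $N_n$-component of $\bigl((a,\nu)(a',\nu')\bigr)(a'',\nu'')$ is
$$aa'\nu''+aa''\nu'+a'a''\nu+a''\beta(\nu,\nu')+a\,\beta(\nu',\nu'')+a'\beta(\nu,\nu''),$$
which is symmetric in the three factors. With commutativity this gives associativity, so $R_n$ is a commutative graded $C_n$-algebra.

**Step 2: naturality.** Let $\varepsilon$ act by $x_j\mapsto x_{\varepsilon(j)}$, by $\mathbf M(\varepsilon)$, and by $p(x_j)z_j\mapsto p(x_{\varepsilon(j)})z_{\varepsilon(j)}$. The product is respected: the module actions are compatible, and $\delta_{\varepsilon(j)\varepsilon(k)}=\delta_{jk}$ because $\varepsilon$ is injective. So $\mathbf R=(R_n)$ is a functor to graded algebras.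

**Step 3: present $\mathbf R$ as a quotient of $\mathbf P$.** This is where $c\ge3$ is used. Define $\mathbf P_n\to R_n$ by
$$x_{1,j}\mapsto x_j,\qquad x_{2,j}\mapsto e_j,\qquad x_{3,j}\mapsto z_j,\qquad x_{i,j}\mapsto0\ (i\ge4).$$
These maps are graded and commute with the structure maps. They are surjective, since $R_n$ is generated as a $C_n$-module by $1$ and the $e_i$, $z_j$ and $f_j=z_j^2$. The kernels $\mathbf I_n$ satisfy $\mathbf P(\varepsilon)(\mathbf I_m)\subset\mathbf I_n$ by naturality. So $R_n=\mathbf P_n/\mathbf I_n$ for an OI-ideal $\mathbf I$, and $\mathbf R$ is generated by $1\in R_0$.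

**Step 4: compute local cohomology over $C_n$.** The aim is to reduce to $\mathbf M_n$. In $R_n$ we have $e_i^2=0$ and $z_j^3=f_jz_j=0$, so $\mathfrak mR_n$ and $(x_1,\dots,x_n)R_n$ have the same radical. By fact 3, $H^i_{\mathfrak m}(R_n)=H^i_{(x_1,\dots,x_n)}(R_n)$, and this depends only on the $C_n$-module
$$R_n=C_n\oplus\mathbf M_n(-1)\oplus Z_n,\qquad Z_n\cong\bigoplus_jK[x_j](-1).$$
The summand $C_n$ has only $H^n$, with top degree $-n$, so it has depth $n$ and regularity $0$. The summand $Z_n$ has depth $1$ and regularity $1$. The local cohomology of $\mathbf M_n$ over $C_n$ is that of Lemma 2, which does not involve the rows $\ge2$. For $n\ge1$ we have $\operatorname{depth}\mathbf M_n\le1\le n$, so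
$$\operatorname{depth}R_n=\min\{n,\operatorname{depth}\mathbf M_n,1\}=\operatorname{depth}\mathbf M_n,\qquad \operatorname{reg}R_n=\max\{0,\,1+\operatorname{reg}\mathbf M_n,\,1\}=1+\operatorname{reg}\mathbf M_n .$$
By Theorem 1, $\operatorname{depth}\mathbf M_n$ is $1$ for $n$ even and $0$ for $n$ odd, and $\operatorname{reg}\mathbf M_n$ is $0$ or $1$ accordingly. With $\operatorname{pd}R_n=cn-\operatorname{depth}R_n$ the theorem follows. $\blacksquare$

## 7. Counter machines and the set of widths where the invariants drop

Parity is one pattern of widths. We now show how to realize the pattern computed by any machine of the following kind.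

**Definition.** A *cyclic counter machine* $\mathcal A$ of dimension $d\ge1$ consists of a finite state set $Q$ with states $q_0\ne q_{acc}$ and a partial map
$$\delta:Q\times\{0,1\}^{2d}\to Q\times\{-1,0,1\}^d,$$
undefined on $q_{acc}$. For $n\ge1$ a configuration is a pair $(q,u)\in Q\times[n]^d$. Let $\rho(u)=([u_i=1],[u_i=n])_{i\le d}$, where $[\cdot]$ is $1$ if the statement holds and $0$ otherwise. If $\delta(q,\rho(u))=(q',\mu)$ is defined, the successor of $(q,u)$ is $(q',u+\mu)$, computed cyclically mod $n$ in $[n]^d$; otherwise the machine halts. $E(\mathcal A)$ is the set of $n\ge1$ for which the run from $(q_0,(n,\dots,n))$ reaches the state $q_{acc}$.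

**Example (parity).** Let $d=1$ and $Q=\{q_0,s,q_{acc}\}$. In $q_0$: if $u\neq1$, replace $u$ by $u-1$ and go to $s$; if $u=1$, halt. In $s$: if $u=1$, go to $q_{acc}$ with $u$ unchanged; if $u\ne1$, replace $u$ by $u-1$ and go to $q_0$. From $u=n$ the counter reaches $1$ after $n-1$ steps. The state is then $s$ exactly when $n-1$ is odd. So $E(\mathcal A)$ is the set of even numbers.

**Theorem 4.** Let $K$ be any field, $c,k\ge1$, and $\mathcal A$ any cyclic counter machine. There is a finitely generated graded OI-module $\mathbf M$ over $\mathbf P$ such that for all $n\gg0$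
$$\operatorname{pd}\mathbf M_n=\begin{cases}cn-1,&n\in E(\mathcal A)\\ cn,&n\notin E(\mathcal A)\end{cases}\qquad\operatorname{reg}\mathbf M_n=\begin{cases}(k-1)(cn-1),&n\in E(\mathcal A)\\ (k-1)cn+1,&n\notin E(\mathcal A).\end{cases}$$

**Corollary 5.** Over every field and for every $c\ge1$ there is a finitely generated graded OI-module over $\mathbf P$ with $\mathbf M_n\ne0$ for $n\gg0$ whose projective dimension and regularity are both not eventually quasi-polynomial in $n$.

Here a function $f$ is eventually quasi-polynomial if there are a period $p\geq 1$ and polynomials $f_0,\dots,f_{p-1}$ with $f(n)=f_{n\bmod p}(n)$ for all $n\gg0$.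

For $k=1$ the plan is to use Lemma 2 with a square matrix $S_n$ whose kernel is zero exactly when the machine accepts. The unknowns of $S_n$ are functions on $[n]^d$; the equations let a mass $z$ start at the initial configuration, move it along the run, and require the mass arriving at $q_{acc}$ to vanish. If the run accepts, then $z=0$; if not, $z$ is free. Only order-invariant coefficients are allowed, and "move $u$ to $u+1$" is not such an operation. Section 9 deals with this.

## 8. Order-invariant linear systems give OI-modules

Fix $d\ge1$. For $u\in[n]^d$ write $u[i\to v]$ for $u$ with its $i$-th entry replaced by $v$.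

**Definition.** A *system* $\mathcal S$ with $r$ unknowns and $q$ families consists of coordinates $i_1,\dots,i_q\in[d]$ and functions $\kappa_{t,s}:\{<,=,>\}\to K$ for $1\le t\le q$, $1\le s\le r$. For each $n\ge1$ it defines, for unknown functions $\lambda^1,\dots,\lambda^r:[n]^d\to K$, the equations
$$S_n(\lambda)_{t,u}:=\sum_{s=1}^r\sum_{v=1}^n\kappa_{t,s}(v\,?\,u_{i_t})\,\lambda^s(u[i_t\to v])=0\qquad(1\le t\le q,\ u\in[n]^d),\tag{3}$$
where $v\,?\,w\in\{<,=,>\}$ is the order relation between $v$ and $w$. The $t$-th family is *along coordinate $i_t$*. The system is *square* if $q=r$; then $S_n$ is a square matrix.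

For example, the sign matrix is the system with $d=r=q=1$ and $\kappa(<)=-1$, $\kappa(=)=0$, $\kappa(>)=1$. A family whose $\kappa$ are supported on "$=$" is a *pointwise* linear relation $\sum_s\kappa_s\lambda^s(u)=0$; it may be taken along any coordinate.

**Lemma 6.** For every system with $q\ge1$ there is a finitely generated graded OI-module $\mathbf M$ over $\mathbf P$ with $\mathbf M_n\cong M(S_n)$ for all $n\ge1$.

*Proof.* **Step 1: write the action in coordinates.** Let $A_n$ have basis $e^s_w$ ($1\le s\le r$, $w\in[n]^d$), identify $\lambda$ with $\sum\lambda^s(w)e^s_w$, and let $V_n=[q]\times[n]^d$ with $\tau(t,u)=u_{i_t}$. By (3), the coefficient $S_n(e^s_w)_{t,u}$ is nonzero only if $w=u[i_t\to v]$ for some $v$. Then $v=w_{i_t}$, and the coefficient is $\kappa_{t,s}(w_{i_t}\,?\,u_{i_t})$. If also $\tau(t,u)=u_{i_t}=j$, then $u=w[i_t\to j]$. So in $M(S_n)$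
$$x_je^s_w=\sum_{t=1}^q\kappa_{t,s}(w_{i_t}\,?\,j)\,f^t_{w[i_t\to j]}.$$

**Step 2: structure maps.** Let $\mathbf M_n=M(S_n)$ for $n\geq1$ and $\mathbf M_0=0$. For $\varepsilon:[m]\to[n]$ applied entrywise, set $e^s_w\mapsto e^s_{\varepsilon(w)}$ and $p(x_{u_{i_t}})f^t_u\mapsto p(x_{\varepsilon(u_{i_t})})f^t_{\varepsilon(u)}$. This is functorial and preserves degrees. Since $\varepsilon$ is strictly increasing,
$$\kappa_{t,s}(\varepsilon(w_{i_t})\,?\,\varepsilon(j))=\kappa_{t,s}(w_{i_t}\,?\,j),\qquad \varepsilon(w)[i_t\to\varepsilon(j)]=\varepsilon(w[i_t\to j]),$$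
so the image of $x_je^s_w$ is $x_{\varepsilon(j)}e^s_{\varepsilon(w)}$. On the $f$-part, $x_j$ acts nontrivially on $f^t_u$ exactly when $j=u_{i_t}$, that is, when $\varepsilon(j)=\varepsilon(u_{i_t})$, and compatibility is clear. Rows $\ge2$ act by zero.

**Step 3: finite generation.** If $w\in[n]^d$ has $m$ distinct entries, then $1\leq m\le d$ and $w=\varepsilon(w')$ with $w'\in[m]^d$ and $\varepsilon:[m]\to[n]$ the increasing map onto the set of entries. So the finitely many $e^s_w$ and $f^t_w$ in widths $\le d$ generate $\mathbf M$. $\square$

## 9. Shifts and boundary tests as implicitly defined operators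

The machine moves a counter from $v$ to $v+1$. The matrix of this shift has entry $[v=u-1]$, which for $n\ge3$ distinguishes $v=u-1$ from $v=u-2$ although both satisfy $v<u$. So the shift is not of the form (3). The way around this is that the inverse of an order-invariant matrix need not be order-invariant. The partial-sum matrix, with entries $[v\le u]$, is order-invariant, and its inverse has $1$ on the diagonal and $-1$ just below it, so it sees consecutive elements. We therefore allow extra unknowns and define operators implicitly.

**Definition.** A family $T=(T_n)_{n\ge1}$ of linear operators on $K^{[n]^d}$ is *definable* if there is a system with unknowns $g,h,\alpha^1,\dots,\alpha^l$ and exactly $l+1$ families such that, for all $n\ge1$ and all $g$, there is exactly one $(h,\alpha)$ solving it, and then $h=T_ng$.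

The number of families equals the number of unknowns other than the input $g$. This will keep the final system square.

**Lemma 7.** The identity is definable. Linear combinations and compositions of definable operators are definable. If $T$ is definable and every $T_n$ is bijective, then $T^{-1}$ is definable.

*Proof.* In each case we concatenate systems, using separate copies of the auxiliary unknowns, and count. The identity is given by the pointwise family $h=g$. For $aT+bT'$ take both systems with the common input $g$ and outputs $h_T,h_{T'}$, one more unknown $h$, and the pointwise family $h=ah_T+bh_{T'}$. This is $(l+1)+(l'+1)+1$ families for equally many new unknowns. For $T'T$, use the output of the system for $T$ as the input of the system for $T'$: $(l+1)+(l'+1)$ families and as many new unknowns. For $T^{-1}$ with input $y$, take the unknown $g'$ (the output), the unknowns $h,\alpha^1,\dots,\alpha^l$ with the $l+1$ families for $T$ applied to $g'$, and the pointwise family $h=y$. This is $l+2$ families for $l+2$ new unknowns. They force $T_ng'=y$, so $g'=T_n^{-1}y$, and then $h$ and $\alpha$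 are determined. $\square$

**Lemma 8.** The following operators are definable, for $1\le i\le d$ and $\rho\in\{0,1\}^{2d}$:

1. $(\Sigma_ig)(u)=\sum_vg(u[i\to v])$;
2. $(R_ig)(u)=[u_i=n]\,g(u)$;
3. the cyclic shift $(C_ig)(u)=g(u-\mathbf e_i)$ (entries mod $n$, $\mathbf e_i$ the $i$-th unit vector), and its inverse $C_i^{-1}$;
4. $(R_i^-g)(u)=[u_i=1]\,g(u)$;
5. $\chi_\rho$, multiplication by the indicator function of $\{u:\rho(u)=\rho\}$.

*Proof.* Families in (1) to (3) are along coordinate $i$. We suppress the other coordinates in words, but every equation is meant for all $u\in[n]^d$.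

(1) One family: $h(u)=\sum_vg(u[i\to v])$.

(2) Use unknowns $\alpha,h$ and two families,
$$g(u)=\sum_{v\le u_i}\alpha(u[i\to v]),\qquad \sum_{v\ge u_i}h(u[i\to v])=\sum_v\alpha(u[i\to v]).$$
The first determines $\alpha$: it is the difference $g(u)-g(u[i\to u_i-1])$ if $u_i\ge2$, and $g(u)$ if $u_i=1$. Taking $u_i=n$ in it shows $\sum_v\alpha(u[i\to v])=g(u[i\to n])$. So the second says that $\sum_{v\ge u_i}h(u[i\to v])=g(u[i\to n])$ for every value of $u_i$. For $u_i=n$ this gives $h(u[i\to n])=g(u[i\to n])$. Subtracting the equations for consecutive values of $u_i$ gives $h(u[i\to v])=0$ for $v<n$. These values solve the equations, and $h=R_ig$.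

(3) Use unknowns $\alpha,b,h$ and three families,
$$g(u)=\sum_{v\le u_i}\alpha(u[i\to v]),\qquad\sum_{v\le u_i}b(u[i\to v])=\sum_v\alpha(u[i\to v]),\qquad h=g-\alpha+b.$$
As before $\alpha$ is determined, and $g-\alpha$ equals $g(u[i\to u_i-1])$ for $u_i\ge2$ and $0$ for $u_i=1$. The second family says that the partial sums of $b$ along coordinate $i$ are constant, equal to $g(u[i\to n])$. So $b(u)=[u_i=1]\,g(u[i\to n])$. Hence $h(u)=g(u[i\to u_i-1])$ for $u_i\ge2$ and $h(u)=g(u[i\to n])$ for $u_i=1$, that is, $h=C_ig$. This covers $n=1$ too, where $C_i$ is the identity. Since $C_i$ is bijective, $C_i^{-1}$ is definable by Lemma 7.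

(4) $R_i^-=C_iR_iC_i^{-1}$: the function $R_iC_i^{-1}g$ has value $[u_i=n]\,g(u+\mathbf e_i)$ at $u$, and applying $C_i$ gives $[u_i-1\equiv n]\,g(u)=[u_i=1]\,g(u)$.

(5) $\chi_\rho$ is a product of operators $R_i$, $1-R_i$, $R_i^-$, $1-R_i^-$, chosen according to the entries of $\rho$. $\square$

## 10. Removing loops with a clock

Before writing the system of a machine we remove an obstacle. View functions $g=(g_q)$ as one function on configurations, and let
$$(\Phi g)(\gamma)=\sum_{\gamma'\to\gamma}g(\gamma'),$$
where $\gamma'\to\gamma$ means that $\gamma$ is the successor of $\gamma'$. The plan needs the equation $g=(\text{source})+\Phi g$ to determine $g$. If the configuration graph contains a directed cycle $Z$, reachable or not, this is false. The successor map permutes $Z$, so $\Phi\mathbf 1_Z=\mathbf 1_Z$, and $\mathbf 1_Z$ solves the equation with zero source. A cycle avoids $q_{acc}$, which has no successor, so this solution puts no mass on $q_{acc}$. It would lie in the kernel whether or not the machine accepts. So we first make the configuration graph acyclic.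

**The clocked machine.** Let $\mathcal A$ have dimension $d$. Add $m=d+1$ clock counters $t\in[n]^m$, read as the number $\sum_l(t_l-1)n^{l-1}$. The machine $\mathcal A'$, of dimension $D=d+m$, has the same states. It halts at $(q,u,t)$ if $t=(1,\dots,1)$ or $\mathcal A$ halts at $(q,u)$. Otherwise it performs the step of $\mathcal A$ and decreases the clock by $1$: if $l_0$ is the first index with $t_{l_0}\ne1$, every $t_l$ with $l\le l_0$ is decreased by $1$ cyclically. This is subtraction with borrow in base $n$: the entries before $l_0$ go from $1$ to $n$, and $t_{l_0}$ drops by $1$. It depends only on the tests $[t_l=1]$, so $\mathcal A'$ is a cyclic counter machine. The clock strictly decreases, so its configuration graph has no directed cycles.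

**Lemma 9.** For $n\ge|Q|+1$, we have $n\in E(\mathcal A')$ if and only if $n\in E(\mathcal A)$.

*Proof.* Forgetting the clock turns a run of $\mathcal A'$ into an initial piece of the run of $\mathcal A$, so acceptance by $\mathcal A'$ implies acceptance by $\mathcal A$. Conversely, an accepting run of $\mathcal A$ repeats no configuration, since a deterministic run that repeats one goes on forever and never reaches $q_{acc}$, where it would halt. So it has fewer than $|Q|n^d$ steps. Since $|Q|\le n-1$, we have $|Q|n^d\le n^{d+1}-n^d\le n^{d+1}-1$. The clock starts at $(n,\dots,n)$, which is the number $n^{d+1}-1$, and so allows $n^{d+1}-1$ steps. Hence $\mathcal A'$ completes the run. $\square$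

## 11. The square system of a machine, and Theorem 4 for $k=1$

Write $\delta$ for the transition map of $\mathcal A'$, and where it is defined write $\delta(q',\rho)=(\mathrm{st}(q',\rho),\mu(q',\rho))$ with $\rho\in\{0,1\}^{2D}$. Put
$$C^\mu=\prod_iC_i^{\mu_i},\qquad R=R_1\cdots R_D,\qquad\Sigma=\Sigma_1\cdots\Sigma_D .$$
So $R$ restricts a function to the point $(n,\dots,n)$, and $\Sigma g$ is the constant function equal to the total sum of $g$. All are definable by Lemmas 7 and 8, applied with $D$ in place of $d$.

**Step 1: write the equations.** The unknown functions on $[n]^D$ are $p$ and $g_q$ ($q\in Q$), with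
$$g_q=[q=q_0]\,p+\sum_{(q',\rho):\,\mathrm{st}(q',\rho)=q}C^{\mu(q',\rho)}\chi_\rho\,g_{q'}\quad(q\in Q),\qquad\quad p-Rp+R\,\Sigma\,g_{q_{acc}}=0,\tag{4}$$
where the sum is over the pairs at which $\delta$ is defined. Since $(C^\mu\chi_\rho g_{q'})(u)=[\rho(u-\mu)=\rho]\,g_{q'}(u-\mu)$, this sum at $u$ adds up $g_{q'}(u')$ over all configurations $(q',u')$ whose successor is $(q,u)$. So the first equations of (4) say
$$g=\iota(p)+\Phi g,\tag{5}$$
where $\iota(p)$ is $p$ placed in state $q_0$.

**Step 2: turn (4) into a square system.** For every operator occurring in (4) introduce an output unknown and the auxiliary unknowns from its definition. Each definable operator brings as many families as new unknowns. The remaining unknowns $p,g_q$ number $|Q|+1$, and so do the displayed equations, which become pointwise families in the output unknowns. So we have a square system $\mathcal S$ in the sense of Section 8, the same for all $n$. Given $(p,g)$, all output and auxiliary unknowns are determined uniquely, so $\ker S_n$ is isomorphic to the solution space of (4).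

**Step 3: solve (5).** The configuration graph is finite and has no directed cycle, so long paths do not exist and $\Phi$ is nilpotent. Hence $p$ determines $g=\sum_{k\ge0}\Phi^k\iota(p)$.

**Step 4: use the last equation.** At $u\neq(n,\dots,n)$ it says $p(u)=0$. At $u=(n,\dots,n)$ the terms $p$ and $Rp$ cancel, and it says $\sum_ug_{q_{acc}}(u)=0$. So this one family confines $p$ to the starting point and, with the equation left over there, imposes the acceptance condition. Put $z=p(n,\dots,n)$. Then $\Phi^k\iota(p)$ is $z$ times the indicator of the configuration reached after $k$ steps, or $0$ if the machine has halted earlier. The configurations of the run are pairwise distinct, so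
$$g=z\cdot\mathbf 1_{\text{run}},$$
where "run" is the set of configurations of the run of $\mathcal A'$ from $(q_0,(n,\dots,n))$. The machine halts on reaching $q_{acc}$, so the run contains exactly one configuration with state $q_{acc}$ if $n\in E(\mathcal A')$, and none otherwise. Thus $\sum_ug_{q_{acc}}(u)$ is $z$ or $0$ in these two cases. In the first case $z=0$; in the second $z$ is free. Hence
$$\dim\ker S_n=\begin{cases}0,&n\in E(\mathcal A')\\ 1,&n\notin E(\mathcal A').\end{cases}\tag{6}$$

**Step 5: conclude for $k=1$.** As $S_n$ is square, $\operatorname{coker}S_n$ has the same dimension. Lemma 6 gives a finitely generated OI-module $\mathbf M$ with $\mathbf M_n\cong M(S_n)$. By Lemma 2 and (6), $\operatorname{pd}\mathbf M_n=cn-1$ and $\operatorname{reg}\mathbf M_n=0$ for $n\in E(\mathcal A')$, while $\operatorname{pd}\mathbf M_n=cn$ and $\operatorname{reg}\mathbf M_n=1$ for $n\notin E(\mathcal A')$. By Lemma 9 we may replace $E(\mathcal A')$ by $E(\mathcal A)$ for $n\ge|Q|+1$. This is Theorem 4 for $k=1$.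

**The equations for the parity machine.** In the example of Section 7 the counter strictly decreases until it is $1$, so its configuration graph is already acyclic and we may look at (4) without a clock. It reads
$$g_{q_0}=p+C_1^{-1}(1-R_1^-)g_s,\qquad g_s=C_1^{-1}(1-R_1^-)g_{q_0},\qquad g_{q_{acc}}=R_1^-g_s,$$
together with the last equation of (4). For $n=2$, the mass $z$ sits at $g_{q_0}(2)$, then at $g_s(1)$, then at $g_{q_{acc}}(1)$, so $z=0$. For $n=3$ it sits at $g_{q_0}(3)$, $g_s(2)$, $g_{q_0}(1)$ and stops; $g_{q_{acc}}=0$ and $z$ is free.

## 12. Stretching degrees by $k$, and widths $2^e+1$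

**Proof of Theorem 4 for general $k$.** Let $\mathbf M$ be the module of Section 11, put $N=cn$, and write $t_i=t_i(\mathbf M_n)$.

**Step 1: base change along a power map.** The purpose is to multiply all shifts in the resolution by $k$. Let $\varphi_n:\mathbf P_n\to\mathbf P_n$, $x_{i,j}\mapsto x_{i,j}^k$. Via $\varphi_n$, the ring $\mathbf P_n$ is free over itself, with basis the monomials all of whose exponents are less than $k$. Let
$$\mathbf M^{(k)}_n=\mathbf P_n\otimes_{\varphi_n}\mathbf M_n,\qquad\deg(p\otimes u)=\deg p+k\deg u,$$
which is well defined since $\varphi_n$ multiplies degrees by $k$. The maps $\mathbf P(\varepsilon)\otimes\mathbf M(\varepsilon)$ are well defined because $\mathbf P(\varepsilon)\varphi_m=\varphi_n\mathbf P(\varepsilon)$: for $a\in\mathbf P_m$, both $p\,\varphi_m(a)\otimes u$ and $p\otimes au$ go to $\mathbf P(\varepsilon)(p)\otimes\mathbf P(\varepsilon)(a)\,\mathbf M(\varepsilon)(u)$. They make $\mathbf M^{(k)}$ a graded OI-module over $\mathbf P$. If the $u_l$ generate $\mathbf M$, the elements $1\otimes u_l$ generate $\mathbf M^{(k)}$.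

**Step 2: the effect on resolutions.** Since $\mathbf P_n$ is flat over itself via $\varphi_n$, a minimal free resolution of $\mathbf M_n$ becomes a free resolution of $\mathbf M_n^{(k)}$, with $\mathbf P_n(-b)$ replaced by $\mathbf P_n(-kb)$. It stays minimal because $\varphi_n$ maps $\mathfrak m$ into $\mathfrak m$. So $\operatorname{pd}$ is unchanged, as Theorem 4 requires, and
$$\operatorname{reg}\mathbf M_n^{(k)}=\max_i(kt_i-i).\tag{7}$$
It remains to find enough of the $t_i$.

**Step 3: the case $n\in E(\mathcal A)$, $n\gg0$.** Here $\ker S_n=\operatorname{coker}S_n=0$, so the map $\pi$ in the proof of Lemma 2 is an isomorphism and $\mathbf M_n\cong D$ is a direct sum of modules $K[x_j]$ generated in degree $0$. Each is $\mathbf P_n$ modulo $N-1$ variables, and its Koszul resolution is linear of length $N-1$. So $t_i=i$ for $0\le i\le N-1$, and (7) gives $\max_i(k-1)i=(k-1)(N-1)$.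

**Step 4: the case $n\notin E(\mathcal A)$, $n\gg0$.** We need $t_N$ and $t_{N-1}$. Since $\operatorname{reg}\mathbf M_n=1$, we have $t_i\le i+1$ for all $i$.

The top Koszul homology gives $\operatorname{Tor}_N(\mathbf M_n,K)\cong\operatorname{Soc}(\mathbf M_n)(-N)$, where $\operatorname{Soc}$ is the set of elements killed by $\mathfrak m$. By Lemma 2, $\operatorname{Soc}(\mathbf M_n)\subset H^0_{\mathfrak m}(\mathbf M_n)=\ker S_n$ lies in degree $0$. It is nonzero because $\ker S_n\ne0$ is killed by $\mathfrak m$. So $t_N=N$.

Next, $H^1_{\mathfrak m}(\mathbf M_n)_0\ne0$ by Lemma 2. Graded local duality says that $H^i_{\mathfrak m}(\mathbf M_n)_e$ is dual to $\operatorname{Ext}^{N-i}_{\mathbf P_n}(\mathbf M_n,\mathbf P_n(-N))_{-e}$, so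
$$\operatorname{Ext}^{N-1}_{\mathbf P_n}(\mathbf M_n,\mathbf P_n(-N))_0\neq0.$$
This space is a subquotient of $\operatorname{Hom}(F_{N-1},\mathbf P_n(-N))_0$, where $F_{N-1}$ is the term of the minimal resolution in homological degree $N-1$. A summand $\mathbf P_n(-b)$ of $F_{N-1}$ contributes $\mathbf P_n(b-N)_0$, which is nonzero only if $b\ge N$. So some such $b\geq N$ occurs, $t_{N-1}\ge N$, and with $t_{N-1}\le N$ we get $t_{N-1}=N$.

Now for $i\le N-1$,
$$kt_i-i\le k(i+1)-i=(k-1)i+k\le(k-1)(N-1)+k=(k-1)N+1,$$
with equality at $i=N-1$, since $kN-(N-1)=(k-1)N+1$. For $i=N$ we get $kN-N=(k-1)N$, which is smaller. By (7), $\operatorname{reg}\mathbf M_n^{(k)}=(k-1)N+1$. $\blacksquare$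

**Proof of Corollary 5.** We give a machine with $E(\mathcal A)\cap\{n\ge3\}=\{2^e+1:e\ge1\}$.

**Step 1: the machine.** It has two counters $a,b$ and runs as follows for $n\ge3$. From $a=b=n$, first increment cyclically $a$ twice and $b$ once (two steps, using $q_0$ and one further state), reaching $a=2$, $b=1$. Then enter state $I_a$.

- State $I_a$: if $a=1$ and $b=n$, go to $q_{acc}$. If $a=1$ and $b\ne n$, go to $I_b$. If $a\ne1$ and $b=n$, halt without accepting. Otherwise replace $a$ by $a-1$ and $b$ by $b+1$, and go to $I_a'$.
- State $I_a'$: if $b=n$, halt without accepting. Otherwise replace $b$ by $b+1$ and go to $I_a$.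
- States $I_b,I_b'$: the same with the roles of $a$ and $b$ exchanged.

Only the tests $=1$ and $=n$ are used, and "halt without accepting" means that $\delta$ is undefined there.

**Step 2: one phase sends $x$ to $2x-1$.** Suppose a phase starts in $I_a$ with $(a,b)=(x,1)$, where $2\le x\le n$. A complete round, $I_a\to I_a'\to I_a$, lowers $a$ by $1$ and raises $b$ by $2$.

If $2x-1\le n$, all $x-1$ rounds are completed. Before the $r$-th round $b=2r-1\le2x-3<n$, and in $I_a'$ we have $b=2r\le2x-2<n$. The phase ends in $I_a$ with $(a,b)=(1,2x-1)$. If $2x-1=n$, the machine accepts. If $2x-1<n$, it goes to $I_b$ with $(b,a)=(2x-1,1)$, which starts a phase with the roles exchanged and $2x-1$ in place of $x$.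

If $2x-1>n$, then $b$, which rises in steps of $1$, reaches $n$ during the phase. If this happens in $I_a'$, the machine halts without accepting. If it happens in $I_a$ after $r$ rounds, then $2r+1=n<2x-1$, so $r<x-1$ and $a=x-r\ne1$; again it halts without accepting.

**Step 3: determine $E(\mathcal A)$.** Start with $x=2\le n$. If $x=2^e+1$, then $2x-1=2^{e+1}+1$, so the successive values of $2x-1$ are $3,5,9,17,\dots$. They increase strictly, so the machine halts, and it accepts exactly when one of them equals $n$. Hence, for $n\ge3$, $n\in E(\mathcal A)$ if and only if $n=2^e+1$ for some $e\ge1$.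

**Step 4: exclude quasi-polynomials.** Take $\mathbf M$ from Theorem 4 with $k=1$. Then $\mathbf M_n\neq0$ for $n\gg0$. If $\operatorname{pd}\mathbf M_n$ were eventually quasi-polynomial, so would be $\operatorname{pd}\mathbf M_n-cn\in\{-1,0\}$; in the case of regularity we consider $\operatorname{reg}\mathbf M_n\in\{0,1\}$ itself. A bounded quasi-polynomial is eventually periodic, because on each residue class it is given by a polynomial that is bounded on infinitely many integers, hence constant. In both cases $n\in E(\mathcal A)$ can be read off from the value of the function, so the set $\{2^e+1\}$ would be eventually periodic. But an infinite eventually periodic set has bounded gaps, while the gaps $2^e$ between consecutive elements here are unbounded. This is a contradiction. $\blacksquare$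

## 13. Krull dimension and the size of the oscillation

Every module $M(S)$ has Krull dimension $1$: in positive degrees it agrees with $D=\bigoplus_vK[x_{\tau(v)}]g_v$, and $V\ne\emptyset$. So the modules of Theorem 1, and those of Theorem 4 with $k=1$, have Krull dimension $1$ in each width $n\ge1$.

Dimension $1$ is the smallest in which the statement about projective dimension can fail. If $\dim\mathbf M_n=0$ for $n\gg0$, then $\operatorname{depth}\mathbf M_n=0$, and $\operatorname{pd}\mathbf M_n=cn$ exactly. In dimension $1$ the depth is $0$ or $1$, so $\operatorname{pd}\mathbf M_n\in\{cn-1,cn\}$ always, and the oscillation of the projective dimension in Theorem 1 is as large as possible there.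

The regularity can oscillate by any prescribed constant $k\ge1$. The two values in Theorem 4 differ by
$$\bigl((k-1)cn+1\bigr)-(k-1)(cn-1)=k.$$
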